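# Postulation numbers, regularity and relation types of parameter ideals

## 1. Cancellation in the Hilbert function

Throughout, $(A,\mathfrak m)$ is a Noetherian local ring, $d=\dim A\ge 1$, and $\ell(\cdot)$ or $\ell_A(\cdot)$ denotes length. A parameter ideal is an ideal $\mathfrak q=(x_1,\dots,x_d)$ generated by a system of parameters. There are many of them in one ring, and we ask which numerical invariants stay bounded when $\mathfrak q$ runs through all of them.

**Definition 1.1.** Let $I$ be an $\mathfrak m$-primary ideal and $G=G_I(A)=\bigoplus_{n\ge0}I^n/I^{n+1}$, $G_+=\bigoplus_{n>0}I^n/I^{n+1}$.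

* The *regularity* is $\operatorname{reg}G=\max_i\{a_i+i\}$, where $a_i$ is the largest $n$ with $H^i_{G_+}(G)_n\neq0$ (and $a_i=-\infty$ if the module vanishes).
* Let $h_I(n)=\ell(I^n/I^{n+1})$ for $n\ge 0$, $h_I(n)=0$ for $n<0$, and let $p_I$ be the polynomial with $h_I(n)=p_I(n)$ for $n\gg0$. The *postulation number* $n(I)$ is the largest $n\in\mathbb Z$ with $h_I(n)\ne p_I(n)$. It may be negative.
* Write $I=(x_1,\dots,x_r)$ and map $A[T_1,\dots,T_r]\to A[It]$, $T_i\mapsto x_it$. The *relation type* $\operatorname{reltype}(I)$ is the smallest $N\ge1$ such that the kernel is generated by homogeneous elements of degree at most $N$. It does not depend on the generators, and it is $1$ if the kernel is zero.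

The ring $A$ *admits a uniform bound* for one of these invariants of parameter ideals if there is an integer $N$ such that the invariant is at most $N$ for every parameter ideal.

**Example 1.2.** Let $A=k[[X,W]]/(XW,W^2)$, $\mathfrak q=(X^a)$ with $a\ge1$. Here $A/\mathfrak q$ has basis $1,X,\dots,X^{a-1},W$, and $h(n)=a$ for $n\ge1$. So $p=a$, $h(0)=a+1$, $n(\mathfrak q)=0$. The kernel of $A[T]\to A[\mathfrak qt]$ is $(0:X^{an})T^n=WA\,T^n$ in degree $n\ge1$, so $\operatorname{reltype}(\mathfrak q)=1$. As a $k[T]$-module $G=(k[X]/(X^a))[T]\oplus kW$ with $W$ in degree $0$ and killed by $T$. Thus $a_0=0$, $a_1=-1$, and $\operatorname{reg}G=0$.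

Two facts are taken as known: $n(I)\le\operatorname{reg}G_I(A)$; and $A$ admits a uniform bound for the relation type of parameter ideals if and only if it admits one for $\operatorname{reg}G_{\mathfrak q}(A)$.

So a bound on the regularity bounds the postulation number. Does it work backwards? Suppose that $n(\mathfrak q)\le N$ for every parameter ideal $\mathfrak q$ of $A$. Must $\operatorname{reg}G_{\mathfrak q}(A)$, equivalently the relation type, be uniformly bounded? The question comes from "Castelnuovo–Mumford regularity, postulation numbers and relation types".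

The answer that one would first guess is *no*. The Grothendieck–Serre formula says
$$h_I(n)-p_I(n)=\sum_i(-1)^i\,\ell\big(H^i_{G_+}(G)_n\big).\tag{1.1}$$
The regularity sees every group on the right, while the postulation number sees only an alternating sum, in which large groups may cancel. Let us test the guess.

**Example 1.3 (Cohen–Macaulay rings).** If $A$ is Cohen–Macaulay, every $\mathfrak q$ is generated by a regular sequence, $G=(A/\mathfrak q)[T_1,\dots,T_d]$, and the kernel of $A[T]\to A[\mathfrak qt]$ is generated by the linear forms $x_iT_j-x_jT_i$. So the regularity is $0$, the relation type is $1$, and $h(n)=\ell(A/\mathfrak q)\binom{n+d-1}{d-1}$ for $n\ge0$. The polynomial on the right vanishes at $-1,\dots,-(d-1)$ and not at $-d$; hence $n(\mathfrak q)=-d$. All is bounded.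

**Example 1.4 (dimension one).** Let $d=1$, $H=H^0_{\mathfrak m}(A)$, $\mathfrak m^sH=0$, and choose $n_0$ with $\mathfrak m^nA\cap H=0$ for $n\ge n_0$ (Artin–Rees). Let $\mathfrak q=(x)$. The kernel of $A[T]\to A[xt]$ is $(0:x^n)T^n$ in degree $n$. Since $0:x^n\subseteq H$, and $x^nH=0$ for $n\ge s$, we have $0:x^n=H$ for $n\ge s$; the relation type is at most $\max(1,s)$. For $n\ge n_0$ we have $x^nA\cap(0:x)=0$, so $x:x^nA\to x^{n+1}A$ is bijective, $h$ is constant from $n_0$ on, and $n(\mathfrak q)\le n_0-1$. Again all is bounded.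

**Example 1.5 (cancellation is real).** For a module $M$ over a ring $S$ let $S\ltimes M$ be the ring $S\oplus M$ with $(s,m)(s',m')=(ss',sm'+s'm)$. Fix $a\ge2$, let $S=k[[x,y]]$ with maximal ideal $\mathfrak n$, and
$$M=(x^a,y^a)S\ \oplus\ \bigoplus_{j=1}^{a-1}S/(x,y^j),\qquad A=S\ltimes M,\qquad \mathfrak q=(x,y)A .$$
Here $d=2$, $\mathfrak q$ is a parameter ideal and $\mathfrak q^n=\mathfrak n^n\oplus\mathfrak n^nM$. Put $I=(x^a,y^a)\subset k[x,y]$. As a graded $k[x,y]$-module
$$G_{\mathfrak q}(A)=k[x,y]\oplus I(a)\oplus\bigoplus_{j=1}^{a-1}k[x,y]/(x,y^j),$$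
and $G_+$ is generated by the classes of $x,y$. In degree $n+a$ with $0\le n\le a-1$ the quotient $k[x,y]/I$ has the basis $x^iy^{n+a-i}$, $n+1\le i\le a-1$, so $\dim I_{n+a}=(n+a+1)-(a-1-n)$; for $n\ge a-1$ it is $n+a+1$. The last summands contribute the number of $j\in\{1,\dots,a-1\}$ with $j>n$, which is $a-1-n$ for $0\le n\le a-1$ and $0$ afterwards. The two corrections cancel, and $h(n)=(n+1)+(n+a+1)=2n+a+2$ for all $n\ge0$. Since $p(-1)=a\neq0=h(-1)$, we get $n(\mathfrak q)=-1$. But $H^1_{(x,y)}(I(a))=(k[x,y]/I)(a)$ has top degree $(2a-2)-a=a-2$, the module $H^0$ also has top degree $a-2$, and $H^2(I(a))$ and $H^2(k[x,y])$ have top degrees $-a-2$ and $-2$. So $\operatorname{reg}G_{\mathfrak q}(A)=a-1$.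

Thus no function of $n(\mathfrak q)$ bounds $\operatorname{reg}G_{\mathfrak q}(A)$ ideal by ideal: any argument that starts from one ideal $\mathfrak q$ and tries to prove that the terms of (1.1) do not cancel stops at this example. But the ring changes with $a$ here, while the question fixes the ring and lets the ideal vary. So we test a fixed ring.

**Example 1.6 (a fixed ring of dimension three).** Let $A=k[[X_1,X_2,X_3,W]]/(W^2,WX_3)=S\ltimes S/(X_3)$ with $S=k[[X_1,X_2,X_3]]$. For $b\ge3$ put
$$\mathfrak q_b=(X_1^b,\ X_1^{b-1}X_2+X_3,\ X_2^b).$$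
Modulo $\mathfrak q_b$ we have $X_3^b=\pm X_1^{b(b-1)}X_2^b=0$, and $W^2=0$; so $\mathfrak q_b$ is a parameter ideal. In $S$ the three generators form a regular sequence of colength $b^2$. In $S/(X_3)=k[[X_1,X_2]]$ they generate $J=(X_1^b,X_1^{b-1}X_2,X_2^b)$. Hence
$$\ell(A/\mathfrak q_b^n)=b^2\binom{n+2}{3}+\ell\big(k[[X_1,X_2]]/J^n\big).$$
The ideal $J^n$ is generated by the monomials $X_1^{nb-s}X_2^s$ with $s=bk+i$, $0\le k\le n$, $0\le i\le n-k$. If $s<s+g$ are consecutive values, then in degree $nb+t$ the number of monomials missing between the two generators is $\max(0,g-1-t)$, in total $\binom g2$. After the block $[bk,bk+n-k]$, $k<n$, the gap is $\max(1,b-(n-k))$. With $i=n-k$,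
$$\ell\big(k[[X_1,X_2]]/J^n\big)=\binom{nb+1}{2}+\sum_{i=1}^{\min(n,b-2)}\binom{b-i}{2}.\tag{1.2}$$
(For $b=3$, $n=1$ this gives $6+1=7$, which is right: $X_1X_2^2$ is the only monomial of degree $\ge3$ outside $J$.) So $\ell(A/\mathfrak q_b^n)$ agrees with a polynomial for $n\ge b-2$, and at $n=b-3$ it is smaller than this polynomial by $\binom22=1$. Taking differences, $h(n)=p(n)$ for $n\ge b-2$ and $h(b-3)=p(b-3)+1$. Therefore $n(\mathfrak q_b)=b-3$.

In this ring the postulation number is unbounded, and so is the regularity, since $n\le\operatorname{reg}$. Some ideals may hide their regularity by cancellation, but others, which can be written down, do not. This is the general pattern, and the first guess is wrong: **the answer is yes**, for every Noetherian local ring of positive dimension.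

## 2. The locus where the depth is too small

Since $n(\mathfrak q)$ and $\operatorname{reg}G_{\mathfrak q}(A)$ cannot be compared for one ideal, we compare both with a property of the ring.

**Theorem 2.1.** Let $(A,\mathfrak m)$ be Noetherian local, $d=\dim A\ge1$, with completion $\hat A$. The following are equivalent.

1. The relation type of parameter ideals of $A$ is uniformly bounded.
2. $\operatorname{reg}G_{\mathfrak q}(A)$ is uniformly bounded for parameter ideals $\mathfrak q$.
3. $n(\mathfrak q)$ is uniformly bounded from above for parameter ideals $\mathfrak q$.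
4. $\dim\hat A/\mathfrak a\le1$, where $\mathfrak a=\prod_{i<d}\operatorname{Ann}_{\hat A}H^i_{\mathfrak m}(\hat A)$; equivalently, $\operatorname{depth}\hat A_{\mathfrak p}=d-\dim\hat A/\mathfrak p$ for all primes $\mathfrak p$ of $\hat A$ with $\dim\hat A/\mathfrak p\ge2$.

In particular, a uniform bound for the postulation number implies uniform bounds for the relation type and for the regularity.

The equivalence (1)⇔(2) and the implication (2)⇒(3) are the quoted facts. We prove (4)⇒(1) in Sections 4 and 5 and (3)⇒(4) in Sections 6 to 11.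

**Reduction to complete rings.** *Purpose: to have a dualizing complex.* Parameter ideals of $A$ extend to parameter ideals of $\hat A$. Conversely, let $(y_1,\dots,y_d)$ be a parameter ideal of $\hat A$. Choose $s$ with $\hat{\mathfrak m}^s\subseteq\hat{\mathfrak m}(y)$ and $x_i\in A$ with $x_i-y_i\in\hat{\mathfrak m}^s$. Then $(x)\hat A+\hat{\mathfrak m}(y)=(y)$, so $(x)\hat A=(y)$ by Nakayama, and $(x)$ is a parameter ideal of $A$. The Hilbert function does not change under $A\to\hat A$. Nor does the relation type: the kernel $\mathcal J$ of $A[T]\to A[\mathfrak qt]$ becomes $\mathcal J\otimes_A\hat A$, and by faithful flatness the quotient of $\mathcal J$ by the part generated in degrees $\le N$ vanishes if and only if it vanishes after $\otimes\hat A$. *From now on $A$ is complete.*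

**Conventions.** For complexes $H_i=H^{-i}$. For a sequence $x$ and a module or complex $M$, $\operatorname{Kos}(x;M)$ is the Koszul complex tensored with $M$; for a module it lives in homological degrees $\ge0$.

**Duality.** We recall what we need (Hartshorne, *Residues and Duality*, Ch. V). Let $E_A=E_A(A/\mathfrak m)$. The complete ring $A$ has a normalized dualizing complex $D^\bullet$: a bounded complex with finitely generated cohomology and $D^{-i}=\bigoplus_{\dim A/\mathfrak p=i}E_A(A/\mathfrak p)$. So $D^j=0$ unless $-d\le j\le0$. For $M\in D^b_{fg}(A)$,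
$$R\Gamma_{\mathfrak m}M\cong\operatorname{Hom}_A(R\mathrm{Hom}_A(M,D^\bullet),E_A),\qquad M\cong R\mathrm{Hom}_A(R\mathrm{Hom}_A(M,D^\bullet),D^\bullet).$$
For instance, $D^\bullet\simeq A[d]$ when $A=k[[X_1,\dots,X_d]]$. Put $K^i=H^{-i}(D^\bullet)$. Then $H^i_{\mathfrak m}(A)$ is the Matlis dual of $K^i$, the two have the same annihilator, and $\mathfrak a=\prod_{i<d}\operatorname{Ann}K^i$. Since $D^\bullet_{\mathfrak p}[-\dim A/\mathfrak p]$ is a normalized dualizing complex of $A_{\mathfrak p}$,
$$H^j_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})\ \text{ is the Matlis dual of }\ (K^{j+\dim A/\mathfrak p})_{\mathfrak p}.\tag{2.1}$$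

**The two forms of (4) agree.** Local cohomology lives in degrees $j\ge0$, so (2.1) gives $\dim K^i\le i$; hence $\dim A/\mathfrak a\le d-1$. A prime $\mathfrak p$ contains $\mathfrak a$ iff $K^i_{\mathfrak p}\ne0$ for some $i<d$, iff $H^j_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})\ne0$ for some $j<d-\dim A/\mathfrak p$, iff $\operatorname{depth}A_{\mathfrak p}<d-\dim A/\mathfrak p$. Since always $\operatorname{depth}A_{\mathfrak p}\le\dim A_{\mathfrak p}\le d-\dim A/\mathfrak p$, the condition $\dim A/\mathfrak a\le1$ says that $\operatorname{depth}A_{\mathfrak p}=d-\dim A/\mathfrak p$ whenever $\dim A/\mathfrak p\ge2$. If $A$ is Cohen–Macaulay, $\mathfrak a=A$ and (4) holds.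

**Example 2.2.** For $A$ as in Example 1.6, the sequence $0\to WA\to A\to S\to0$ with $WA\cong k[[X_1,X_2]]$ gives $H^0_{\mathfrak m}(A)=H^1_{\mathfrak m}(A)=0$ and $H^2_{\mathfrak m}(A)\cong H^2_{\mathfrak m}(k[[X_1,X_2]])$, which is faithful over $k[[X_1,X_2]]$. So $\mathfrak a=(X_3,W)$, $\dim A/\mathfrak a=2$, and (4) fails.

## 3. Regularity over a local base, and Koszul Euler characteristics

**Regularity.** Let $T=(T_1,\dots,T_d)$ be variables of degree $1$, $C$ a Noetherian local ring, $M$ a finitely generated graded $C[T]$-module, and $\operatorname{reg}M=\max\{n+i:H^i_{(T)}(M)_n\neq0\}$. Recall that each $H^i_{(T)}(M)_n$ is a finitely generated $C$-module, zero for $n\gg0$. We use four rules.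

* (R1) *$M$ is generated in degrees $\le\operatorname{reg}M$.* Let $\check C(M)$ be the Čech complex of $T$. For $j\ge1$ the complex $\operatorname{Kos}(T;\check C^j(M))$ is exact, because $\check C^j(M)$ is a sum of modules on each of which some $T_i$ is invertible, while $T_i$ kills Koszul homology. So $\operatorname{Kos}(T;\check C(M))\simeq\operatorname{Kos}(T;M)$, which gives a spectral sequence $H_p(T;H^j_{(T)}(M))\Rightarrow H_{p-j}(T;M)$. Hence $(M/TM)_n$ is filtered by subquotients of the $H_j(T;H^j_{(T)}(M))_n$, and these are subquotients of sums of copies of $H^j_{(T)}(M)_{n-j}$. The latter vanish for $n>\operatorname{reg}M$.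
* (R2) For $0\to M'\to M\to M''\to0$ the long exact sequence gives $\operatorname{reg}M\le\max(\operatorname{reg}M',\operatorname{reg}M'')$ and $\operatorname{reg}M'\le\max(\operatorname{reg}M,\operatorname{reg}M''+1)$.
* (R3) $\operatorname{reg}L[T](-a)\le a$ for a finitely generated $C$-module $L$, since only $H^d_{(T)}(L[T])$ can be nonzero and it lives in degrees $\le-d$.
* (R4) If $\varpi\in\mathfrak m_C$ is $M$-regular, then $\operatorname{reg}M\le\operatorname{reg}M/\varpi M$. Indeed, if $H^i(M/\varpi M)_n=0$, then $\varpi$ is surjective on the finitely generated $C$-module $H^i(M)_n$, which vanishes by Nakayama.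

**Koszul Euler characteristics.** Let $\Lambda$ be Noetherian local, $M$ a finitely generated $\Lambda$-module, $x_1,\dots,x_r\in\mathfrak m_\Lambda$ with $\ell(M/xM)<\infty$. Then all $H_i(x;M)$ have finite length, and $\chi(x;M)=\sum_i(-1)^i\ell H_i(x;M)$ is additive on exact sequences. By Serre (*Local Algebra*, Ch. IV), $\chi(x;M)$ is $r!$ times the coefficient of $n^r$ in the polynomial that gives $\ell(M/(x)^nM)$ for $n\gg0$. So $\chi(x;M)\ge0$, with $\chi(x;M)=0$ if $\dim M<r$. We use $\operatorname{Kos}(x;M)=\operatorname{Kos}(x_2,\dots,x_r;\operatorname{cone}(x_1:M\to M))$.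

* (E1) The cone has homology $M/x_1M$ and $0:_Mx_1$, so $\chi(x;M)=\chi(x_2,\dots,x_r;M/x_1M)-\chi(x_2,\dots,x_r;0:_Mx_1)\le\chi(x_2,\dots,x_r;M/x_1M)$. Iterating, $\chi(x;M)\le\ell(M/xM)$.
* (E2) The triangle $\operatorname{cone}(x_1)\to\operatorname{cone}(x_1x_1')\to\operatorname{cone}(x_1')\to$ shows that $\chi$ is additive under $x_1\mapsto x_1x_1'$. So $\chi(x_1^l,\dots,x_r^l;M)=l^r\chi(x;M)$.

## 4. Kernels of matrices over a base of dimension at most one

The relation type is the generating degree of a kernel. We shall express it over a ring $C$ with $\dim C\le1$ that depends only on $A$. This section shows that over such $C$, kernels of matrices of bounded shape are generated in bounded degrees, whatever the entries are.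

**Lemma 4.1.** Given integers $s,\delta$, only finitely many functions occur as Hilbert functions of $\operatorname{im}\varphi$, where $k$ is any field and $\varphi:F_1\to F_0$ is a degree-$0$ map of graded free $k[T]$-modules of rank $\le s$ with generator degrees in $[-\delta,\delta]$.

*Proof.* Fix one of the finitely many choices of ranks and degrees. Let the coefficients of all matrix entries be variables of a polynomial ring $\Lambda$ over $\mathbb Z$, and let $M$ be the cokernel of this universal matrix over $\Lambda[T]$. For each prime $\mathfrak P\subset\Lambda$, generic freeness gives $f\notin\mathfrak P$ such that $(M\otimes\Lambda/\mathfrak P)_f$ is free over the domain $(\Lambda/\mathfrak P)_f$. Its graded pieces are finitely generated direct summands, hence projective of constant rank. By Noetherian induction $\operatorname{Spec}\Lambda$ is a finite union of locally closed pieces on each of which all the numbers $\dim_\kappa(M\otimes\kappa)_n$ are constant. Any $\varphi$ over $k$ comes from a map $\Lambda\to k$, and $\operatorname{coker}\varphi=M\otimes_\Lambda k$.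 So finitely many Hilbert functions of cokernels, hence of images, occur. ∎

**Lemma 4.2.** Given the generator degrees of a graded free module $F$ and a function $h$, there is $r$ such that, for every field $k$, every graded quotient of $F$ (over $k[T]$) with Hilbert function $h$ has regularity $\le r$.

*Proof.* Let $\Sigma$ be the set of monomial submodules $I\subseteq F$ with $\dim(F/I)_n=h(n)$ for all $n$. As a set of combinatorial data it does not depend on $k$.

*$\Sigma$ is finite.* Otherwise, since each degree contains only finitely many monomials, there are infinite sets $\Sigma\supseteq\Sigma_1\supseteq\Sigma_2\supseteq\cdots$ such that all members of $\Sigma_n$ agree in degrees $\le n$. Let $I^{(n)}$ be generated by the common part in degrees $\le n$. The increasing chain $I^{(n)}$ stabilizes, say $I^{(n)}=I^\infty$ for $n\ge n_0$. In degree $j$, $I^\infty$ agrees with the members of $\Sigma_n$ for $n\ge\max(n_0,j)$, so $I^\infty\in\Sigma$. Any $I\in\Sigma_{n_0}$ contains $I^{(n_0)}=I^\infty$ and has the same Hilbert function, so $I=I^\infty$.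 Then $\Sigma_{n_0}$ has one element, a contradiction.

Now let $F/R$ have Hilbert function $h$, and fix a term order. Then $\operatorname{in}(R)\in\Sigma$. Over a field the regularity can be read from the graded Betti numbers, and these do not decrease on passing from $R$ to $\operatorname{in}(R)$. So $\operatorname{reg}F/R\le\operatorname{reg}F/\operatorname{in}(R)$, and the right side is bounded by means of the Taylor resolutions of the finitely many members of $\Sigma$, whose shifts do not depend on $k$. ∎

**Fact 4.3.** If $M$ is a finitely generated module over a Noetherian local ring $C$ with $\dim C\le1$, then $\sup\{\mu(M'):M'\subseteq M\}<\infty$, where $\mu$ is the minimal number of generators.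

*Proof.* Bounds add along a filtration, so take a prime filtration and assume $M=O=C/\mathfrak p$. If $O$ is a field this is clear. If $\dim O=1$, fix $0\ne\varpi\in\mathfrak m_O$. For an ideal $I\ne0$ the module $O/I$ has finite length, so comparing $O\supseteq I\supseteq\varpi I$ with $O\supseteq\varpi O\supseteq\varpi I$ gives $\mu(I)\le\ell(I/\varpi I)=\ell(O/\varpi O)$. ∎

**Lemma 4.4.** Let $C$ be Noetherian local with $\dim C\le1$. For all $s,\delta$ there is $\sigma$ such that for every degree-$0$ map $\varphi:F_1\to F_0$ of graded free $C[T]$-modules of rank $\le s$ with generator degrees in $[-\delta,\delta]$, $\ker\varphi$ is generated in degrees $\le\sigma$.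

*Proof.* Call this statement $S(C)$.

**Step 1 (fields).** Let $C=k$. By Lemma 4.1 the quotient $\operatorname{im}\varphi$ of $F_1$ has one of finitely many Hilbert functions, so its regularity is bounded by Lemma 4.2. By (R2), (R3) so is $\operatorname{reg}\ker\varphi$; use (R1).

**Step 2 (one-dimensional domains, by specializing to the residue field).** Let $C=O$ be a one-dimensional domain with fraction field $\mathcal K$, residue field $k$, maximal ideal $\mathfrak m$, and fix $0\ne\varpi\in\mathfrak m$. Let $N=\operatorname{im}\varphi\subseteq F_0$. Each $N_n$ is finitely generated and torsion-free, so it contains a free module of the same rank with cokernel of finite length, and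
$$\ell(N_n/\varpi N_n)=\ell(O/\varpi O)\cdot\dim_{\mathcal K}(N\otimes\mathcal K)_n .$$
By Lemma 4.1 over $\mathcal K$, only finitely many such functions of $n$ occur. Put $\bar N=N/\varpi N$, a quotient of $F_1/\varpi F_1$. Then $\operatorname{gr}\bar N=\bigoplus_i\mathfrak m^i\bar N/\mathfrak m^{i+1}\bar N$ (a finite sum) is a $T$-graded $k[T]$-quotient of the free module $\operatorname{gr}_{\mathfrak m}(O/\varpi O)\otimes_k(F_1\otimes k)$, with Hilbert function $n\mapsto\ell(\bar N_n)$. By Lemma 4.2, $\operatorname{reg}\operatorname{gr}\bar N\le r$ with $r$ uniform. By (R2) along the filtration $\mathfrak m^i\bar N$, $\operatorname{reg}\bar N\le r$. As $\varpi$ is $N$-regular, $\operatorname{reg}N\le r$ by (R4). By (R2), (R3), $\operatorname{reg}\ker\varphi\le\max(\delta,r+1)$; use (R1).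

**Step 3 (general $C$, by induction on the length of a prime filtration of $C$).** If $C$ is not a domain, the first step of a shortest prime filtration is $\sigma_0C\cong C/\mathfrak p$ with $\mathfrak p=\operatorname{Ann}\sigma_0$ prime, and $C'=C/\sigma_0C\ne0$ has a shorter prime filtration. So $S(C')$ holds, and $S(\bar O)$ holds for the domain $\bar O=C/\mathfrak p$ by Steps 1 and 2. Bars denote reduction mod $\mathfrak p$.

Let $\varphi'=\varphi\otimes C'$. By $S(C')$ its kernel is generated in bounded degrees, and by Fact 4.3, applied to the boundedly many graded pieces of $F_1\otimes C'$ in question, by boundedly many homogeneous elements. Lift them to homogeneous $g_1,\dots,g_m\in F_1$. Then $\varphi(g_i)\in\sigma_0F_0$. Multiplication by $\sigma_0$ induces $\bar F_0=F_0/\mathfrak pF_0\cong\sigma_0F_0$, so $\varphi(g_i)=\sigma_0f_i$ with $f_i\in\bar F_0$. Define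
$$\psi:\bigoplus_i\bar O[T](-\deg g_i)\oplus\bar F_1\to\bar F_0,\quad\psi(a,h)=\sum a_if_i+\bar\varphi(h),$$
$$\Phi:\bigoplus_iC[T](-\deg g_i)\oplus F_1\to F_1,\quad\Phi(a,h)=\sum a_ig_i+\sigma_0h .$$
Then $\varphi\Phi(a,h)=\sigma_0\psi(\bar a,\bar h)$. Every element of $\ker\varphi$ has the form $\Phi(a,h)$, because its image mod $\sigma_0$ lies in $\ker\varphi'$. So $\ker\varphi$ is the image under $\Phi$ of the preimage of $\ker\psi$. This preimage is generated by lifts of generators of $\ker\psi$ and by $\mathfrak p\cdot$(basis elements). These have bounded degrees by $S(\bar O)$. ∎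

**Corollary 4.5.** Let $\dim C\le1$. Let $G=\bigoplus_iM_i[T](-a_i)$ be a fixed finite sum with $M_i$ finitely generated $C$-modules, and let $\mathcal Q$ be the cokernel of a degree-$0$ map of graded free modules of bounded ranks and generator degrees. Then the kernel of any degree-$0$ map $\alpha:G\to\mathcal Q$ is generated in bounded degrees.

*Proof.* Let $F\to G$ be a surjection from a fixed graded free module and $\mathcal Q=\operatorname{coker}(F_1\to F_0)$. Lift $F\to G\to\mathcal Q$ to $F\to F_0$. The kernel of $F\to\mathcal Q$ is the projection to $F$ of $\ker(F\oplus F_1\to F_0)$, and it maps onto $\ker\alpha$. Apply Lemma 4.4. ∎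

**Lemma 4.6.** Let $\dim C\le1$ and $L$ a finitely generated $C$-module. There is $\rho$ such that, for all $x_1,\dots,x_d\in\mathfrak m_C$ generating an $\mathfrak m_C$-primary ideal $\mathfrak q$, the kernel $J$ of $L[T]\to L[t]$, $T_i\mapsto x_it$, is generated in degrees $\le\rho$.

*Proof.* The image is $R_{\mathfrak q}(L)=\bigoplus_n\mathfrak q^nL$. Let $L_0=H^0_{\mathfrak m}(L)$ and $\bar L=L/L_0$. If $\bar L\ne0$, fix an $\bar L$-regular $\varpi\in\mathfrak m_C$. Since $\mathfrak q^n\bar L$ has finite colength in $\bar L$, $\ell(\mathfrak q^n\bar L/\varpi\mathfrak q^n\bar L)=\ell(\bar L/\varpi\bar L)$ for all $n\ge0$. So $R_{\mathfrak q}(\bar L)/\varpi R_{\mathfrak q}(\bar L)$ is a quotient of $(\bar L/\varpi\bar L)[T]$ with a fixed Hilbert function, and its $\operatorname{gr}_{\mathfrak m}$ is a $k[T]$-quotient of the fixed free module $\operatorname{gr}_{\mathfrak m}(\bar L/\varpi\bar L)[T]$ with this Hilbert function. As in Step 2 above, Lemma 4.2, (R2) and (R4) bound $\operatorname{reg}R_{\mathfrak q}(\bar L)$. The kernel of $R_{\mathfrak q}(L)\to R_{\mathfrak q}(\bar L)$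 in degree $n$ is $\mathfrak q^nL\cap L_0\subseteq\mathfrak m^nL\cap L_0$, which is zero for $n\ge n_0$ with $n_0$ independent of $\mathfrak q$ (Artin–Rees). This kernel is $(T)$-torsion, of regularity $<n_0$. So $\operatorname{reg}R_{\mathfrak q}(L)$ is bounded, hence so is $\operatorname{reg}J$ by (R2), (R3); use (R1). ∎

**Remark 4.7 (dimension two is different).** Over $C=k[[u_1,u_2]]$ Fact 4.3 fails: $(u_1,u_2)^n$ needs $n+1$ generators. Lemma 4.6 fails too, for $L=C$, $d=3$, $(x_1,x_2,x_3)=(u_1^b,u_1^{b-1}u_2,u_2^b)$. The kernel contains $g=T_2^b-T_1^{b-1}T_3$. Let $F$ be a form of degree $n<b$ in the kernel, and $\bar F$ its reduction mod $\mathfrak m_C$. The part of degree $nb$ in $u$ of $F(x_1,x_2,x_3)=0$ is $\bar F(x_1,x_2,x_3)=0$, so $\bar F$ lies in the kernel of $k[T]\to k[u_1^b,u_1^{b-1}u_2,u_2^b]$. This kernel is a prime of height one containing $g$, which is irreducible (it is linear in $T_3$ with coprime coefficients); so it is $(g)$, and $\bar F=0$ for degree reasons. Thus the kernel in degrees $<b$ lies in $\mathfrak m_CC[T]$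 and cannot generate $g$. These are the generators of $J$ in Example 1.6.

## 5. Relations as a Tor group over a quotient of dimension at most one

We prove **(4)⇒(1)**. Assume $\dim A/\mathfrak a\le1$. Trying to bound relations directly over $A$ would meet Remark 4.7, as $\dim A=d$ is arbitrary. The way around is that relations beyond the linear ones form a $\operatorname{Tor}_1$, and this $\operatorname{Tor}_1$ does not see the part of $A$ dual to $K^d$.

**Step 1 (splitting off the harmless part of $A$).** *Purpose: to find a complex with cohomology killed by a power of $\mathfrak a$ that carries all the relations.* Let $\kappa=\tau^{>-d}D^\bullet$. Apply $R\mathrm{Hom}_A(-,D^\bullet)$ to the triangle $K^d[d]\to D^\bullet\to\kappa\to$; since $R\mathrm{Hom}(D^\bullet,D^\bullet)=A$, we get a triangle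
$$\mathcal L\to A\to\mathcal B\to,\qquad\mathcal L=R\mathrm{Hom}(\kappa,D^\bullet),\quad\mathcal B=R\mathrm{Hom}(K^d[d],D^\bullet).\tag{5.1}$$

* $\mathcal L\in D^b_{fg}(A)$, and its cohomology is filtered by subquotients of the cohomology of the $R\mathrm{Hom}(K^i[i],D^\bullet)$, $i<d$. So it is killed by a power of $\mathfrak a$.
* $H^i(\mathcal B)=H^{i-d}(\operatorname{Hom}(K^d,D^\bullet))=0$ for $i<0$, as $D^j=0$ for $j<-d$. The long exact sequence of (5.1) gives $H^i(\mathcal L)=0$ for $i<0$.
* By duality $R\Gamma_{\mathfrak m}\mathcal B\cong\operatorname{Hom}(K^d[d],E_A)=H^d_{\mathfrak m}(A)[-d]$.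

**Step 2 (a finite model of $\mathcal L$).** *Purpose: to replace $\mathcal L$ by a complex of modules over one ring $C$ with $\dim C\le1$.* Claim: $\mathcal L$ is isomorphic in $D(A)$ to a complex $L^\bullet$ of finitely generated $A$-modules killed by some $\mathfrak a^M$, with $L^j=0$ unless $0\le j\le r$.

Let $I^\bullet$ be an injective resolution of $\mathcal L$ starting in degree $0$. An $\mathfrak a$-torsion module has a resolution by $\mathfrak a$-torsion injectives, so $R\Gamma_{\mathfrak a}$ does not change it; by truncation triangles the same holds for $\mathcal L$, and $\Gamma_{\mathfrak a}I^\bullet\simeq I^\bullet\simeq\mathcal L$. Let $J^\bullet=\tau^{\le r}\Gamma_{\mathfrak a}I^\bullet$ with $r$ at least the top degree of the cohomology. Descending from $L^{r+1}=0$, choose finitely generated $L^j\subseteq J^j$ with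
$$\partial L^j=L^{j+1}\cap\partial J^j\quad\text{and}\quad L^j\cap\ker\partial\to H^j(J^\bullet)\ \text{surjective}:$$
lift generators of the finitely generated module $L^{j+1}\cap\partial J^j$ and add cocycles representing generators of $H^j(J^\bullet)$. Then $L^\bullet\subseteq J^\bullet$ is a quasi-isomorphism. Surjectivity on cohomology holds by construction. For injectivity, a cocycle $z=\partial y\in L^j$ with $y\in J^{j-1}$ lies in $L^j\cap\partial J^{j-1}=\partial L^{j-1}$. Each $L^j$ is finitely generated and $\mathfrak a$-torsion, so a common power $\mathfrak a^M$ kills all of them.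

Put $C=A/\mathfrak a^M$, so $\dim C\le1$. The ring $C$ and the complex $L^\bullet$ depend only on $A$, not on $\mathfrak q$. (If $\mathfrak a=A$, then $L^\bullet=0$, and Steps 3 to 5 give relation type $1$.)

**Step 3 (relations as a Tor).** *Purpose: to separate the linear relations from the others.* Let $\mathfrak q=(x_1,\dots,x_d)$ be a parameter ideal, $P=\mathbb Z[X_1,\dots,X_d]\to A$, $X_i\mapsto x_i$, $\mathfrak n=(X)$ and $R(\mathfrak n)=\bigoplus_n\mathfrak n^n$. Since $X$ is a regular sequence, $R(\mathfrak n)=P[T]/(X_iT_j-X_jT_i)$, so $R(\mathfrak n)\otimes_PA=A[T]/(x_iT_j-x_jT_i)$. If $\mathcal J=\ker(A[T]\to A[\mathfrak qt])$, then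
$$\mathcal J/(x_iT_j-x_jT_i)=\bigoplus_n\ker(\mathfrak n^n\otimes_PA\to A)=\bigoplus_n\operatorname{Tor}^P_1(P/\mathfrak n^n,A)=:\mathcal T$$
as graded $A[T]$-modules, where $T_i$ acts through $X_i:P/\mathfrak n^n\to P/\mathfrak n^{n+1}$. It suffices to bound the generating degrees of $\mathcal T$.

**Step 4 ($A$ may be replaced by $L^\bullet$).** *Purpose: to show that $\mathcal B$ contributes nothing to $\mathcal T$.* We claim $H_i(P/\mathfrak n^n\otimes^L_P\mathcal B)=0$ for $i\ge1$. The module $P/\mathfrak n^n$ has a finite filtration whose quotients are direct sums of copies of $P/\mathfrak n$, and $P/\mathfrak n\otimes^L_P\mathcal B=\operatorname{Kos}(x;\mathcal B)$. Computing $R\Gamma_{\mathfrak m}$ by the Čech complex of $x$, the cone of $R\Gamma_{\mathfrak m}\mathcal B\to\mathcal B$ is built from localizations in which some $x_i$ is invertible, and these have no Koszul homology. So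
$$\operatorname{Kos}(x;\mathcal B)\cong\operatorname{Kos}(x;R\Gamma_{\mathfrak m}\mathcal B)=\operatorname{Kos}(x;H^d_{\mathfrak m}(A))[-d],$$
which lives in homological degrees $\le0$. This proves the claim. By (5.1), naturally in $P/\mathfrak n^n$,
$$\operatorname{Tor}^P_1(P/\mathfrak n^n,A)\cong H_1(P/\mathfrak n^n\otimes^L_PL^\bullet).$$

**Step 5 (one degree down).** *Purpose: to turn this $H_1$ into a kernel.* We have $H_1(L^\bullet)=H^{-1}(L^\bullet)=0$ and $H_0(L^\bullet)=\ker(L^0\to L^1)\subseteq L^0$. So $0\to\mathfrak n^n\to P\to P/\mathfrak n^n\to0$ gives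
$$\mathcal T_n\cong\ker\big(H_0(\mathfrak n^n\otimes^L_PL^\bullet)\to L^0\big),$$
compatibly with the $T_i$.

**Step 6 (a complex whose terms do not depend on $\mathfrak q$).** *Purpose: to reach Corollary 4.5.* Choose once and for all a $T$-graded resolution $\mathcal E\to R(\mathfrak n)$ by finitely generated graded free $P[T]$-modules with $\mathcal E_0=P[T]$. In degree $n$ it is a $P$-free resolution of $\mathfrak n^n$. Put $\mathcal G=\mathcal E\otimes_PL^\bullet$, so $\mathcal G_i=\bigoplus_{p-j=i}\mathcal E_p\otimes_PL^j$ is a finite direct sum of modules $L^j[T](-a)$ independent of $\mathfrak q$; only the differentials depend on $\mathfrak q$. Then $H_0(\mathfrak n^n\otimes^L_PL^\bullet)=H_0(\mathcal G)_n$. The map to $L^0$ is induced by $\mathcal G_0\to L^0[T]\to L^0[t]$, $T_i\mapsto x_it$, with image in $R_{\mathfrak q}(L^0)$. It kills boundaries, because $\mathcal G\to P[t]\otimes_PL^\bullet$ is a map of complexes and the target is zero in homological degree $1$. So $\mathcal T$ is a quotient of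
$$Z=\ker\big(\mathcal G_0\to\mathcal G_{-1}\oplus R_{\mathfrak q}(L^0)\big).$$

**Step 7 (the bound).** By Lemma 4.6, applied to the images of the $x_i$ in $C$, and Fact 4.3, $R_{\mathfrak q}(L^0)=L^0[T]/J$ with $J$ generated by boundedly many elements of bounded degrees. So $\mathcal G_{-1}\oplus R_{\mathfrak q}(L^0)$ is the cokernel of a map of graded free $C[T]$-modules of bounded ranks and degrees. By Corollary 4.5, $Z$, hence $\mathcal T$, is generated in degrees $\le\sigma$ with $\sigma$ independent of $\mathfrak q$. As the $x_iT_j-x_jT_i$ have degree $1$, $\operatorname{reltype}(\mathfrak q)\le\max(1,\sigma)$. **This proves (4)⇒(1).** ∎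

## 6. Parameter ideals built from monomials in two variables

We turn to **(3)⇒(4)**. Assume $n(\mathfrak q)\le N$ for all parameter ideals, with $N\ge0$, and suppose $c:=\dim A/\mathfrak a\ge2$. Put $e=d-c$; since $\dim A/\mathfrak a\le d-1$, $e\ge1$. We look for a contradiction.

One would first try to repeat Example 1.6. There the ring was $S\ltimes N$, so the Hilbert function was a sum of a regular part and a part over a two-dimensional ring. A general $A$ does not split, and the bad local cohomology may sit in a positive degree $j_0$ of $A_{\mathfrak p}$. Then it enters lengths only through Tor groups, with signs. Three devices deal with this: the elements $z_i$ are taken in a high power of $\mathfrak a$, so that they act as $0$ in the derived category (Lemma 8.1); parameters are raised to a power $l\to\infty$, so that only the rings $A_{\mathfrak p}$ matter (Lemma 7.1); and the number $\Delta$ of monomials is tuned to $j_0$, so that exactly one interesting Tor group survives (Section 11).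

**Step 1 (elements in $\mathfrak a^e$).** *Purpose: to choose $z$ cutting the dimension down to $c$.* As $\dim A/\mathfrak a^e=c=d-e$, there are $z_1,\dots,z_e\in\mathfrak a^e$ with $\dim A/(z)=c$: inductively choose $z_i$ outside the finitely many primes $\mathfrak p\supseteq(z_1,\dots,z_{i-1})$ with $\dim A/\mathfrak p=d-i+1>c$; none of these contains $\mathfrak a^e$. Let $s_1,\dots,s_c\in\mathfrak m$ be a system of parameters of $A/(z)$. Let
$$\mathcal P=\{\mathfrak p\supseteq(z):\dim A/\mathfrak p=c\},$$
a finite set of minimal primes of $(z)$.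

**Step 2 (local cohomology at $\mathfrak p\in\mathcal P$).** *Purpose: to locate the degree $j_0$.* For $j<e$ the module $K^{j+c}$ is killed by $\mathfrak a$, so it has dimension $\le c$, and $(K^{j+c})_{\mathfrak p}$ has finite length. Moreover $K^i=0$ for $i>d$. By (2.1):
$$H^j_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})\ \text{has finite length and is killed by }\mathfrak aA_{\mathfrak p}\ (0\le j<e),\ \text{and vanishes for } j>e.\tag{6.1}$$
Also $zA_{\mathfrak p}$ is $\mathfrak pA_{\mathfrak p}$-primary. Write $h^j(\mathfrak p)=\ell H^j_{\mathfrak pA_{\mathfrak p}}(A_{\mathfrak p})$ for $j<e$. Take a prime $\mathfrak p\supseteq\mathfrak a$ with $\dim A/\mathfrak p=c$. It contains $\operatorname{Ann}K^i$ for some $i<d$, so $K^i_{\mathfrak p}\ne0$; as $\dim K^i\le i$, $i\ge c$; and $h^{i-c}(\mathfrak p)\neq0$. Moreover $\mathfrak p\in\mathcal P$, as $(z)\subseteq\mathfrak a$. Hence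
$$j_0:=\min\{j:\ h^j(\mathfrak p)\ne0\text{ for some }\mathfrak p\in\mathcal P\}\in[0,e-1]$$
exists. Put $\Delta=j_0+3\ge3$ and $y=e-j_0-1\ge0$.

**Step 3 (the ideals).** Fix $b\ge2$ and
$$\beta=(\beta_1,\dots,\beta_\Delta)=(0,1,b,2b,\dots,(\Delta-2)b),\qquad B=\beta_\Delta.$$
In $P_0=\mathbb Z[u_1,\dots,u_c,Z_1,\dots,Z_e]$ let $\nu_k=u_1^{B-\beta_k}u_2^{\beta_k}$, $f_1=\nu_1=u_1^B$, $f_\Delta=\nu_\Delta=u_2^B$, $f_k=\nu_k+Z_{k-1}$ for $2\le k\le\Delta-1$, and
$$\mathfrak Q=(f_1,\dots,f_\Delta,\ Z_{j_0+2},\dots,Z_e,\ u_3,\dots,u_c).$$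
There are $\Delta+y+(c-2)=d$ generators. The ideal $\mathfrak Q$ contains powers of all $u_i,Z_i$: for $2\le k\le\Delta-1$ we have $\nu_k^B\in(u_1^B)$ and $Z_{k-1}=f_k-\nu_k$. For $l\ge1$ let $\mathfrak q_l\subseteq A$ be generated by the images of these generators under $u_i\mapsto s_i^l$, $Z_i\mapsto z_i$. It is $\mathfrak m$-primary with $d$ generators, so it is a parameter ideal. In Example 1.6 we have $c=2$, $e=1$, $j_0=0$, $\Delta=3$, $B=b$; with $z_1=X_3$, $s_i=X_i$, the ideal $\mathfrak q_1$ is $\mathfrak q_b$.

## 7. Lengths as the exponent grows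

**Lemma 7.1.** For every $n$,
$$\lim_{l\to\infty}l^{-c}\ell(A/\mathfrak q_l^n)=\mathcal H(n):=\sum_{\mathfrak p\in\mathcal P}\varepsilon_{\mathfrak p}\,\ell_{A_{\mathfrak p}}\big(A_{\mathfrak p}\otimes_{\mathbb Z[Z]}P_0/\mathfrak Q^n\big),\qquad\varepsilon_{\mathfrak p}=e(s;A/\mathfrak p)>0 .$$

*Proof.* Let $\mathcal M=A\otimes_{\mathbb Z[Z]}P_0/\mathfrak Q^n$. It is a finitely generated $A$-module killed by some $(z)^k$, the $u_i$ act nilpotently on it, and $A/\mathfrak q_l^n=\mathcal M/(v)\mathcal M$ with $v_i=u_i-s_i^l$. Since $u$ is nilpotent on $\mathcal M$, it is a finitely generated module over the local ring $A[u]_{(\mathfrak m,u)}$, whose maximal ideal contains the $v_i$. Filter $\mathcal M$ by the $(u)^i\mathcal M$. The quotients $\mathcal M_i$ are killed by $u$; they are modules over the $c$-dimensional local ring $A/(z)^k$, of which $s$ is a system of parameters. Write $e(s;-)=\chi(s;-)$ for such modules (the multiplicity in dimension $c$).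

*Lower bound.* On $\mathcal M_i$ the element $v_j$ acts as $-s_j^l$. By (E2), $\chi(v;\mathcal M)=\sum_i\chi(s^l;\mathcal M_i)=l^c\sum_ie(s;\mathcal M_i)=l^ce(s;\mathcal M)$, where $s^l=(s_1^l,\dots,s_c^l)$. By (E1), $\ell(\mathcal M/v\mathcal M)\ge l^ce(s;\mathcal M)$.

*Upper bound.* Filter $\mathcal M/v\mathcal M$ by the images of the $(u)^i\mathcal M$. Then
$$\ell(\mathcal M/v\mathcal M)\le\sum_i\ell\big(\mathcal M_i/(s_1^l,\dots,s_c^l)\mathcal M_i\big)=l^c\sum_ie(s;\mathcal M_i)+o(l^c)$$
by Lech's formula (Matsumura, *Commutative Ring Theory*, Thm 14.12) over $A/(z)^k$.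

So the limit is $e(s;\mathcal M)$, and the associativity formula gives $e(s;\mathcal M)=\sum_{\mathfrak p\in\mathcal P}\varepsilon_{\mathfrak p}\ell(\mathcal M_{\mathfrak p})$. ∎

**Consequence for $\mathcal H$.** Since $n(\mathfrak q_l)\le N$, the length $\ell(A/\mathfrak q_l^n)=\sum_{i<n}h_{\mathfrak q_l}(i)$ agrees for $n\ge N+1$ with a polynomial of degree $\le d$. The coefficient of $x^n$ in $(1-x)^{d+1}\sum_n\ell(A/\mathfrak q_l^n)x^n$ is a $(d+1)$-st difference, and it vanishes when $n-(d+1)\ge N+1$. This passes to the limit: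
$$(1-x)^{d+1}\sum_{n\ge0}\mathcal H(n)x^n\ \text{ is a polynomial of degree}\ \le N+d+1.\tag{7.1}$$
The number $N$ does not depend on $b$. We shall compute the left side and find that its degree grows with $b$.

## 8. Lengths over $A_{\mathfrak p}$: making the action of $z$ trivial

Fix $\mathfrak p\in\mathcal P$, and put $R=A_{\mathfrak p}$, $Q=\mathbb Z[Z_1,\dots,Z_e]$, $\mathcal N=\mathcal N(n)=P_0/\mathfrak Q^n$, $H_R(n)=\ell_R(\mathcal N\otimes_QR)$. So $\mathcal H(n)=\sum_{\mathfrak p}\varepsilon_{\mathfrak p}H_{A_{\mathfrak p}}(n)$.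

**Step 1 (structure of $\mathcal N$).** *Purpose: to compute the Euler characteristic of $\operatorname{Tor}^Q(\mathcal N,R)$.* Let $P=\mathbb Z[X_1,\dots,X_\Delta,Y_1,\dots,Y_y,W_3,\dots,W_c]\to P_0$ send the variables to the generators of $\mathfrak Q$ in order, and $\mathfrak n=(X,Y,W)$. Now
$$P_0=\mathbb Z[u_1,u_2,f_2,\dots,f_{\Delta-1},Z_{j_0+2},\dots,Z_e,u_3,\dots,u_c]$$
is a polynomial ring in these elements, so $P_0$ is $P$-free with basis $u_1^iu_2^j$, $0\le i,j<B$. Hence $\mathcal N=P_0\otimes_PP/\mathfrak n^n$ is $\mathbb Z$-free of rank $B^2\binom{n+d-1}d$. The $Z_i$ act nilpotently on it. It has the $Q$-free resolution $\mathcal F=\operatorname{Kos}(Z_i\otimes1-1\otimes Z_i;\,Q\otimes_{\mathbb Z}\mathcal N)$, of length $e$ with finitely generated terms.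

Filter $\mathcal N$ by the $0:_{\mathcal N}(Z)^i$. The quotient $\mathcal N/(0:(Z)^i)$ embeds into a power of $\mathcal N$ via the monomials of degree $i$ in $Z$, so it is $\mathbb Z$-free. Hence the successive quotients of this finite filtration are $\mathbb Z$-free, and they are killed by $Z$. As $\operatorname{Tor}^Q_i(\mathbb Z,R)=H_i(z;R)$ has finite length, all $\operatorname{Tor}^Q_i(\mathcal N,R)$ have finite length and
$$\chi:=\sum_i(-1)^i\ell\operatorname{Tor}^Q_i(\mathcal N,R)=\operatorname{rank}(\mathcal N)\,\chi(z;R).\tag{8.1}$$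

**Step 2 (only cohomology in degrees $<e$ matters for $i\ge1$).** *Purpose: to remove $H^e$, which need not have finite length.* Let $\tau=\tau^{<e}R\Gamma_{\mathfrak pR}(R)$. By (6.1) there is a triangle $\tau\to R\Gamma_{\mathfrak pR}R\to H^e_{\mathfrak pR}(R)[-e]\to$. Since $(z)$ is $\mathfrak pR$-primary, $\operatorname{Kos}(z;R)\cong\operatorname{Kos}(z;R\Gamma_{\mathfrak pR}R)$ as in Section 5, Step 4, and by the filtration of Step 1, $\mathcal N\otimes^L_QR\cong\mathcal N\otimes^L_QR\Gamma_{\mathfrak pR}R$. As $\mathcal F$ has length $e$, $H_i(\mathcal N\otimes^L_QH^e_{\mathfrak pR}(R)[-e])=\operatorname{Tor}^Q_{i+e}(\mathcal N,H^e_{\mathfrak pR}(R))=0$ for $i\ge1$. So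
$$\operatorname{Tor}^Q_i(\mathcal N,R)\cong H_i(\mathcal N\otimes^L_Q\tau)\qquad(i\ge1).\tag{8.2}$$

**Step 3 (the elements $z_i$ act as zero).** This is where $z_i\in\mathfrak a^e$ is used.

**Lemma 8.1.** In $D(R[Z_1,\dots,Z_e])$, $\tau$ with $Z_i$ acting as $z_i$ is isomorphic to $\tau^0$, that is, $\tau$ with all $Z_i$ acting as $0$.

*Proof.* (i) *Let $\Lambda'$ be a commutative $R$-algebra and $X$ a complex of $\Lambda'$-modules with at most $r$ nonzero cohomology modules, each killed by $a_1,\dots,a_r\in R$. Then $a_1\cdots a_r=0$ in $\operatorname{End}_{D(\Lambda')}(X)$.* This is clear for $r\le1$. For $r>1$ let $j$ be the top degree with nonzero cohomology and $\iota:\tau^{<j}X\to X$. The composite of $a_r:X\to X$ with $X\to H^j(X)[-j]$ is zero, so $a_r=\iota g$ for some $g:X\to\tau^{<j}X$. Then $a_1\cdots a_r=\iota\circ(a_1\cdots a_{r-1})|_{\tau^{<j}X}\circ g=0$ by induction.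

The complex $\tau$ has cohomology only in degrees $0,\dots,e-1$, killed by $\mathfrak aR$, and $z_i$ is a sum of products of $e$ elements of $\mathfrak aR$. So multiplication by $z_i$ is zero on $\tau$ in $D(\Lambda')$ for $\Lambda'=R[Z_1,\dots,Z_{i-1}]$, with $Z_1,\dots,Z_{i-1}$ acting as $z_1,\dots,z_{i-1}$.

(ii) Let $\zeta$ be an endomorphism of a complex $M$ of $\Lambda'$-modules, and $M_\zeta$ the $\Lambda'[Z]$-complex $M$ with $Z$ acting as $\zeta$. The exact sequence $0\to M[Z]\xrightarrow{Z-\zeta}M[Z]\to M_\zeta\to0$ shows that $M_\zeta$ is the cone of $Z-\zeta$. If $\zeta=0$ in $D(\Lambda')$, then, $-\otimes_{\Lambda'}\Lambda'[Z]$ being exact, $\zeta\otimes1=0$ in $D(\Lambda'[Z])$. So $Z-\zeta=Z$ there, and $M_\zeta\cong M_0$.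

Apply (ii) with $Z=Z_e$: $\tau_{(z_1,\dots,z_e)}\cong\tau_{(z_1,\dots,z_{e-1},0)}$. The latter is the restriction along $Z_e\mapsto0$ of $\tau_{(z_1,\dots,z_{e-1})}\in D(R[Z_1,\dots,Z_{e-1}])$. Continue with $Z_{e-1},\dots,Z_1$. ∎

**Step 4 (separating $\mathcal N$ from $R$).** *Purpose: a formula for $H_R(n)$ in terms of abelian groups.* By Lemma 8.1, $\mathcal N\otimes^L_Q\tau\cong\mathcal F\otimes_Q\tau^0=\mathcal K\otimes_{\mathbb Z}\tau$ with $\mathcal K=\mathcal F\otimes_Q\mathbb Z$ (all $Z_i\mapsto0$). This is a bounded complex of finitely generated free abelian groups with $H_p(\mathcal K)=\operatorname{Tor}^Q_p(\mathcal N,\mathbb Z)=:T_p(n)$, so $\mathcal K\cong\bigoplus_pT_p(n)[p]$ in $D(\mathbb Z)$. For a finitely generated abelian group $G$ put $\lambda_q(G)=\ell_RH_q(G\otimes^L_{\mathbb Z}\tau)<\infty$, which is additive in direct sums. Then (8.2) gives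
$$\ell\operatorname{Tor}^Q_i(\mathcal N,R)=\sum_p\lambda_{i-p}(T_p(n))\quad(i\ge1),\qquad H_R(n)=\chi+\sum_{i\ge1}(-1)^{i-1}\ell\operatorname{Tor}^Q_i(\mathcal N,R).\tag{8.3}$$
Here $i$ and $p$ range only up to $e$.

## 9. The Tor groups of two-variable monomials

We compute $T_p(n)$. The complex $\operatorname{Kos}(Z;P_0)$ is a $P$-free resolution of $\mathbb Z[u]=P_0/(Z)$, so
$$T_p(n)=H_p\big(\operatorname{Kos}(Z;P_0)\otimes_PP/\mathfrak n^n\big)=\operatorname{Tor}^P_p(\mathbb Z[u],P/\mathfrak n^n),$$
where on $\mathbb Z[u]$ the variable $X_k$ acts as $\nu_k$, $Y$ as $0$, and $W_i$ as $u_i$. Put $S=\mathbb Z[u_1,u_2]$, $P'=\mathbb Z[X]$, $P''=P'[Y]$, $\mathfrak n'=(X)$, $\mathfrak n''=(X,Y)$.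

**Step 1 (removing $W$).** Since $\mathbb Z[u]=S\otimes_{P''}P$, and $P/\mathfrak n^n=\bigoplus_{|\omega|<n}(P''/\mathfrak n''^{\,n-|\omega|})W^\omega$ over $P''$,
$$T_p(n)=\bigoplus_{\omega\in\mathbb N^{c-2},\,|\omega|<n}\operatorname{Tor}^{P''}_p(P''/\mathfrak n''^{\,n-|\omega|},S).\tag{9.1}$$

**Step 2 (removing $Y$).** *Purpose: to show that $Y$ adds only terms with a harmless dependence on $m$.* Let $m\ge1$. Because $Y$ acts as $0$ on $S$, $P''/\mathfrak n''^m\otimes^L_{P''}S=\mathbf K\otimes^L_{P'}S$ with $\mathbf K=\operatorname{Kos}(Y;P''/P''_{\ge m})$, graded by total degree. In internal degree $g<m$ it equals $\operatorname{Kos}(Y;P'')_g$, with homology $P'_g$ in position $0$. In degree $g\ge m$ it is the brutal truncation of $\operatorname{Kos}(Y;P'')_g$ to positions $k\ge g-m+1\ (\ge1)$, and $\operatorname{Kos}(Y;P'')$ is exact in positions $\ge1$. So $H_0(\mathbf K)=P'/\mathfrak n'^m$. For $k\ge1$, $H_k(\mathbf K)$ is concentrated in degree $m-1+k$; it is $\mathbb Z$-free, as it embeds in position $k-1$ of $\operatorname{Kos}(Y;P'')$;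 it is killed by $X$, which raises the degree; and, from the exact sequence formed by the positions $\ge k$, it has rank
$$r_k(m)=\sum_{i\ge0}(-1)^i\binom y{k+i}\operatorname{rank}P''_{m-1-i}.$$
Hence
$$\sum_{m\ge 1} r_k(m)x^m=(1-x)^{-\Delta-y}\sum_{i\ge0}(-1)^i\binom y{k+i}x^{1+i},\quad\text{with numerator of degree}\le y.\tag{9.2}$$
By $Y$-multidegree, $\mathbf K=\mathbf K'\oplus\mathbf K_+$, where $\mathbf K'=P'/\mathfrak n'^m$ is the part of $Y$-degree $0$ and $\mathbf K_+$ has only the homology $H_k$, $k\ge1$. We claim that $\mathbf K_+\cong\bigoplus_{k\ge1}H_k[k]$ in the derived category of graded $P'$-modules. Splitting off $H_k[k]$ from the truncations one at a time, the obstructions lie in sums of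
$$\operatorname{Ext}^{r+1}_{\mathrm{gr}P'}\big(\mathbb Z(-(m-1+k)),\mathbb Z(-(m-1+k+r))\big),\qquad r\ge1 .$$
By the Koszul resolution $\operatorname{Ext}^q_{\mathrm{gr}P'}(\mathbb Z(-g),\mathbb Z(-g'))\ne0$ only if $g'=g+q$; here $q=r+1$ and $g'-g=r$. So the obstructions vanish. With $T'_p(m)=\operatorname{Tor}^{P'}_p(P'/\mathfrak n'^m,S)$,
$$\operatorname{Tor}^{P''}_p(P''/\mathfrak n''^m,S)\cong T'_p(m)\oplus\bigoplus_{k\ge1}\operatorname{Tor}^{P'}_{p-k}(\mathbb Z,S)^{r_k(m)}.\tag{9.3}$$
All groups here are finitely generated, as $S$ is finitely generated over $P'$.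

**Step 3 (the top Tor as a Hom).** *Purpose: to describe $T'_{\Delta-2}(m)$ so that it can be counted.* $S$ is free over $P_1=\mathbb Z[X_1,X_\Delta]$ with basis $u_1^iu_2^j$, $0\le i,j<B$. So $\operatorname{Kos}(X_k-\nu_k,\ 2\le k\le\Delta-1;\ S[X_2,\dots,X_{\Delta-1}])$ is a $P'$-free resolution of $S$ of length $\Delta-2$, and $T'_p(m)=H_p(\mathcal C)$ with
$$\mathcal C=\operatorname{Kos}(X_k-\nu_k;\ S\otimes_{P_1}P'/\mathfrak n'^m),$$
a complex of finitely generated free abelian groups. Thus $T'_p=0$ for $p>\Delta-2$, and $T'_{\Delta-2}(m)$, being a subgroup of a free group, is free.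

Consider the $P_1$-linear functional on $S$ that sends $u_1^{B-1}u_2^{B-1}$ to $1$ and the other basis elements to $0$. On $u_1^{i+i'}u_2^{j+j'}$ with $0\le i,i',j,j'<B$ it is nonzero only for $i+i'=j+j'=B-1$, where it is $1$. So it induces a perfect pairing (its matrix is a permutation matrix), $S\cong\operatorname{Hom}_{P_1}(S,P_1)$ as $S$-modules, and $S\otimes_{P_1}P'/\mathfrak n'^m\cong\operatorname{Hom}_{P_1}(S,P'/\mathfrak n'^m)$. The top homology of $\mathcal C$ consists of the elements killed by all $X_k-\nu_k$, that is, of the maps that are linear over all of $P'$. The same holds after tensoring with a field: for $F=\mathbb Z$ or any field $F$,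
$$H_{\Delta-2}(\mathcal C\otimes F)\cong\operatorname{Hom}_{P'_F}(S_F,P'_F/\mathfrak n'^m).\tag{9.4}$$

## 10. Counting homomorphisms by components of a lattice graph

**Lemma 10.1.** The number $t(m):=\dim_F\operatorname{Hom}_{P'_F}(S_F,P'_F/\mathfrak n'^m)$ is independent of the field $F$, and $\sum_{m\ge1}t(m)x^m=\Pi(x)/(1-x)^\Delta$, where $\Pi(x)$ is a polynomial with non-negative coefficients and $\deg\Pi\ge b$.

*Proof.* Let $e_1,\dots,e_\Delta$ be the standard basis of $\mathbb Z^\Delta$, $p_k=(B-\beta_k,\beta_k)$, $E(\gamma)=\sum\gamma_k\beta_k$, $|\gamma|=\sum\gamma_k$, $\deg\gamma=\sum\gamma_kp_k=(|\gamma|B-E(\gamma),E(\gamma))$.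

**Step 1 (from linear maps to a graph).** Write $\psi(u^w)=\sum_{|\gamma|\le m-1}\lambda(w,\gamma)X^\gamma$ for $w\in\mathbb N^2$. Then $\psi$ is $P'$-linear iff
$$\lambda(w+p_k,\gamma)=\lambda(w,\gamma-e_k)\qquad\text{for all }w\in\mathbb N^2,\ k,\ |\gamma|\le m-1,$$
with $\lambda(w,\gamma')=0$ if $\gamma'\notin\mathbb N^\Delta$. These relations preserve $\delta=\deg\gamma-w\in\mathbb Z^2$. For fixed $\delta$ the indices correspond to the finite set
$$V=V_\delta=\{\gamma\in\mathbb N^\Delta:|\gamma|\le m-1,\ \deg\gamma-\delta\in\mathbb N^2\}.$$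
The relations say that $\lambda$ is constant along the edges joining $\gamma'$ and $\gamma'+e_k$ ($\gamma'\in V$, $|\gamma'|\le m-2$; then $\gamma'+e_k\in V$), and zero at the *zero vertices*: those $\gamma\in V$ with, for some $k$, $\gamma_k=0$ and $\deg\gamma-p_k-\delta\in\mathbb N^2$. Call a component of $V$ *good* if it has no zero vertex. Then $t(m)$, which is finite because $S_F$ is finitely generated over $P'_F$ and $P'_F/\mathfrak n'^m$ is finite-dimensional, is the number of good components over all $\delta$. This does not depend on $F$.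

**Step 2 (coordinates).** Put $lo=\delta_2$, $hi=(m-1)B-\delta_1$, $\eta=hi-B-lo$; the pair $(lo,\eta)$ runs through $\mathbb Z^2$. For $\gamma\in\mathbb N^\Delta$ with $|\gamma|=m-1-i$, $i\ge0$:
$$\gamma\in V\iff lo\le E(\gamma)\le hi-iB .$$
Let $V_i$ be the part of $V$ with $|\gamma|=i$. So $V_{m-1}$ is given by $E\in[lo,lo+\eta+B]$, and $V_{m-2}$ by $E\in[lo,lo+\eta]$. The zero-vertex condition at $\gamma\in V$ via $k$ reads
$$\gamma_k=0\quad\text{and}\quad lo\le E(\gamma)-\beta_k\le hi-(m-|\gamma|)B.\tag{10.1}$$

**Step 3 (good components with one vertex).** If $|\gamma|\le m-2$ there is an edge to $\gamma+e_1$; so such a vertex has $|\gamma|=m-1$. A vertex $\gamma\in V_{m-1}$ is isolated and good iff $E(\gamma)-\beta_k\notin[lo,lo+\eta]$ for all $k$: if $E(\gamma)-\beta_k$ lies in this interval, there is an edge to $\gamma-e_k$ when $\gamma_k\ge1$, and $\gamma$ is a zero vertex when $\gamma_k=0$; conversely every edge and every zero condition at $\gamma$ arises so. Together with $E(\gamma)\in[lo,lo+\eta+B]$ this depends only on $E(\gamma)-lo$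 and $\eta$, so for given $\gamma$ the number $c_*$ of admissible $(lo,\eta)$ does not depend on $\gamma$ or $m$. It is finite: $\eta\ge-B$, and for $\eta\ge B-1$ the intervals $[0,\eta]$ ($k=1$) and $[B,B+\eta]$ ($k=\Delta$) cover $[0,B+\eta]\cap\mathbb Z$. The contribution to $t(m)$ is $c_*\operatorname{rank}P'_{m-1}$.

**Step 4 (good components with an edge).** *Purpose: to describe them by one level only.* Here $m\ge2$. Each such component contains a vertex of degree $m-2$: take an endpoint of degree $\le m-2$ and add multiples of $e_1$. So $\eta\ge0$. Let $\Gamma_{lo,\eta}$ be the graph on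
$$\mathfrak L=\{\theta\in\mathbb Z^\Delta:|\theta|=m-2,\ lo\le E(\theta)\le lo+\eta\},$$
with $\theta\sim\theta'$ iff $\theta'=\theta+e_k-e_i$ for some $i\ne k$. Then $V_{m-2}=\mathfrak L\cap\mathbb N^\Delta$.

**Claim.** $\mathcal C'\mapsto\mathcal C'\cap V_{m-2}$ is a bijection from the good components with an edge onto the components $\Theta$ of $\Gamma_{lo,\eta}$ with $\Theta\subseteq\mathbb N^\Delta$.

(a) *Two vertices of $V_{m-2}$ in one component of $V$ are connected in $\Gamma$.* On a path in $V$ replace each vertex $\zeta$ with $|\zeta|\le m-2$ by $\zeta^+=\zeta+(m-2-|\zeta|)e_1\in V_{m-2}$. For adjacent $\zeta,\zeta+e_k$ of degrees $\le m-2$ we get $(\zeta+e_k)^+=\zeta^++e_k-e_1$, which is equal or $\Gamma$-adjacent to $\zeta^+$. A passage from $\theta$ to $\theta'$ through a vertex $\theta+e_k=\theta'+e_i$ of degree $m-1$ gives $\theta'=\theta$ or $\theta'=\theta+e_k-e_i\sim\theta$.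

(b) *The map is well defined and injective.* Let $\mathcal C'$ be good, $\theta\in\mathcal C'\cap V_{m-2}$, $\theta'=\theta+e_k-e_i\in\mathfrak L$, $i\ne k$. Then $\zeta=\theta+e_k\in V_{m-1}$ is in $\mathcal C'$. If $\zeta_i=0$, then $E(\zeta)-\beta_i=E(\theta')\in[lo,lo+\eta]$ says by (10.1) that $\zeta$ is a zero vertex, which is impossible. So $\theta'=\zeta-e_i\in\mathbb N^\Delta$, and $\theta'\in\mathcal C'$. With (a), $\mathcal C'\cap V_{m-2}$ is a component of $\Gamma$ contained in $\mathbb N^\Delta$. Being nonempty, it determines $\mathcal C'$.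

(c) *The map is surjective.* Let $\Theta\subseteq\mathbb N^\Delta$ be a component of $\Gamma$. It lies in one component $\mathcal C'$ of $V$ (adjacent $\theta$, $\theta+e_k-e_i$ are joined through $\theta+e_k$), $\mathcal C'$ has an edge, and $\mathcal C'\cap V_{m-2}=\Theta$ by (a). Suppose $\zeta\in\mathcal C'$ is a zero vertex via $k$, so $\zeta_k=0$.

* If $|\zeta|=m-1$: $\zeta$ has a neighbor $\zeta-e_i\in\Theta$, and $i\ne k$. By (10.1), $\zeta-e_k\in\mathfrak L$, and it is adjacent to $\zeta-e_i$. So $\zeta-e_k\in\Theta$, but its $k$-th coordinate is $-1$: a contradiction.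
* If $|\zeta|\le m-2$ and $k\ne1$: $lo\le E(\zeta)-\beta_k\le hi-(m-|\zeta|)B\le hi-2B$ by (10.1). The vertex $\zeta^+$ is in $\Theta$, and $\zeta^++e_1-e_k$ has $E$-value $E(\zeta)-\beta_k$, so it lies in $\mathfrak L$. It is adjacent to $\zeta^+$ and has $k$-th coordinate $-1$: a contradiction.
* If $|\zeta|\le m-2$ and $k=1$: put $r=m-2-|\zeta|$. By (10.1), $lo\le E(\zeta)\le hi-(r+2)B$. The vertices $\zeta+ie_2$, $0\le i\le r$, lie in $V$ and are joined by edges, so $\zeta^*=\zeta+re_2\in\Theta$. Moreover $E(\zeta^*)=E(\zeta)+r\le hi-(r+2)B+r\le hi-2B$, so $\zeta^*+e_2-e_1$, with $E$-value $E(\zeta^*)+1\le hi-B$, lies in $\mathfrak L$. It is adjacent to $\zeta^*$ and has first coordinate $-1$: a contradiction.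

So $\mathcal C'$ is good, and the claim is proved.

**Step 5 (the generating function).** *Purpose: to count by translation.* The group $\mathbb Z^\Delta$ acts on the triples $(lo,\eta,\Theta)$, where $\Theta$ is a *finite* component of $\Gamma_{lo,\eta}$ at an arbitrary level $|\theta|=g\in\mathbb Z$, by $\kappa\cdot(lo,\eta,\Theta)=(lo+E(\kappa),\eta,\Theta+\kappa)$. The action is free because $\Theta$ is finite. Each orbit has a unique representative whose componentwise minimum is $0$; its level is $g\ge0$, and its translates inside $\mathbb N^\Delta$ of level $m-2$ correspond to $\kappa\in\mathbb N^\Delta$ with $|\kappa|=m-2-g$. A component inside $\mathbb N^\Delta$ at a fixed level is finite. So, with $c_g\ge0$ the number of normalized triples of level $g$,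
$$t(m)=c_*\operatorname{rank}P'_{m-1}+\sum_{g\ge0}c_g\operatorname{rank}P'_{m-2-g},\qquad\Pi(x)=c_*x+\sum_gc_gx^{g+2}.$$

**Step 6 ($\Pi$ is a polynomial).** If $\eta\ge2b-1$, every component is infinite. To see this, let $\theta\in\Theta$ and $\xi=E(\theta)-lo\in[0,\eta]$. If $\xi+b\le\eta$, add $e_2-e_1$ ($E$ changes by $+1$) $b$ times and then $e_1-e_3$ ($E$ changes by $-b$). Otherwise $\xi\ge b$, and we do it in the other order. Both lead, inside $\mathfrak L$, to $\theta+v$ with $v=b(e_2-e_1)+e_1-e_3\ne0$ and the same $\xi$; iterate. So finite components have $0\le\eta\le2b-2$. An orbit is determined by $\eta$ and the value $\xi\in[0,\eta]$ of one element $\theta$: translating $\theta$ to $0$ gives the component of $0$ in $\Gamma_{-\xi,\eta}$. Hence there are finitely many orbits.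

**Step 7 (the degree).** We show $c_g\ge1$ for $0\le g\le b-2$. Take $lo=0$, $\eta=g$, and $\Theta=\{(g-r)e_1+re_2:0\le r\le g\}$ at level $g$, where $E=r\in[0,g]$. It is connected. Moves that use only $e_1,e_2$ and stay in $\mathfrak L$ stay in $\Theta$. All other moves change $E$ by at least $b-1>g$ in absolute value, so they leave $\mathfrak L$. Thus $\Theta$ is a component, with componentwise minimum $0$ and level $g$. For $g=b-2$ this gives $\deg\Pi\ge b$. ∎

**Remark 10.2 (check against Example 1.6).** Let $\Delta=3$, $b\ge3$. Then $\mathcal C$ has two terms of equal rank, so $t(m)=\dim H_1(\mathcal C\otimes F)=\dim H_0(\mathcal C\otimes F)=\dim_FS_F/J^m$ with $J=(u_1^b,u_1^{b-1}u_2,u_2^b)$, the number (1.2). Multiplying $\sum t(m)x^m$ by $(1-x)^3$, the term $\binom{mb+1}2$ gives a polynomial of degree $\le2$, and the rest gives $(1-x)^2\sum_{i=1}^{b-2}\binom{b-i}2x^i$, of degree $b$ with leading coefficient $1$. So $\deg\Pi=b$ here.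

**Freeness of the two top groups.** By (9.4) and Lemma 10.1, $\operatorname{rank}H_{\Delta-2}(\mathcal C)=t(m)$, and for every prime number $\pi$ universal coefficients give
$$t(m)=\dim H_{\Delta-2}(\mathcal C\otimes\mathbb F_\pi)=\operatorname{rank}H_{\Delta-2}(\mathcal C)+\dim\operatorname{Tor}^{\mathbb Z}_1(H_{\Delta-3}(\mathcal C),\mathbb F_\pi).$$
So $T'_{\Delta-3}(m)$ is torsion-free, hence free. Also $T'_{\Delta-2}(m)\cong\mathbb Z^{t(m)}$. This is why independence of the field was needed.

## 11. The degree of the numerator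

**Step 1 (which terms of (8.3) survive).** By minimality of $j_0$, $\tau$ has cohomology only in degrees $j_0,\dots,e-1$, that is, homology in degrees $-(e-1),\dots,-j_0$. Since $H_q(G\otimes^L_{\mathbb Z}\tau)$ is built from $G\otimes H_q(\tau)$ and $\operatorname{Tor}_1(G,H_{q-1}(\tau))$, we have $\lambda_q(G)=0$ for $q>1-j_0$, also for $q=1-j_0$ if $G$ is free, and $\lambda_{-j_0}(\mathbb Z^t)=t\,h^{j_0}(\mathfrak p)$.

Insert (9.1) and (9.3) in (8.3). The summands $T'_p(m)$ have $p\le\Delta-2=j_0+1$. For $i\ge1$ they can contribute $\lambda_{i-p}(T'_p(m))\neq0$ only if $i-p\le1-j_0$, that is, for $(i,p)=(1,\Delta-2)$, $(2,\Delta-2)$, $(1,\Delta-3)$. The last two have $i-p=1-j_0$ and vanish, since $T'_{\Delta-2}(m)$ and $T'_{\Delta-3}(m)$ are free. The first has $i-p=-j_0$ and sign $(-1)^{i-1}=+1$; it contributes $+t(m)h^{j_0}(\mathfrak p)$. The remaining summands of (9.3) contribute $\pm r_k(m)\,\lambda_{i-p}(\operatorname{Tor}^{P'}_{p-k}(\mathbb Z,S))$, in total a finite linear combination of the $r_k(m)$ with coefficients independent of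 $m$.

**Step 2 (generating functions).** Summation over $\omega$ in (9.1) multiplies generating functions by $(1-x)^{-(c-2)}$. By (8.1), $\chi=B^2\binom{n+d-1}d\chi(z;R)$. Using (9.2), Lemma 10.1 and $\Delta+y+c-2=d$,
$$\sum_nH_R(n)x^n=\frac{B^2\chi(z;R)\,x}{(1-x)^{d+1}}+\frac{(\text{polynomial of degree}\le y)}{(1-x)^d}+h^{j_0}(\mathfrak p)\frac{\Pi(x)}{(1-x)^{\Delta+c-2}}.$$
Sum over $\mathfrak p\in\mathcal P$ with weights $\varepsilon_{\mathfrak p}$, and use $d+1-(\Delta+c-2)=e-j_0$:
$$(1-x)^{d+1}\sum_n\mathcal H(n)x^n=U(x)+\kappa_0(1-x)^{e-j_0}\Pi(x),\qquad\deg U\le y+1\le d,\quad\kappa_0=\sum_{\mathfrak p\in\mathcal P}\varepsilon_{\mathfrak p}h^{j_0}(\mathfrak p)>0 .$$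

**Step 3 (the contradiction).** Here $e-j_0\ge1$ and $\deg\Pi\ge b$, so the second term has degree at least $b+1$. The integer $b$ was arbitrary, and $N$ does not depend on it. For $b>N+d+1$ the right side is a polynomial of degree $>N+d+1$, which contradicts (7.1). Hence $\dim A/\mathfrak a\le1$. **This proves (3)⇒(4) and Theorem 2.1.** ∎

## 12. Rings with and without the bounds

Here $A$ is again an arbitrary Noetherian local ring of dimension $d\ge1$. If $n(\mathfrak q)$ is uniformly bounded over its parameter ideals, then (3)⇒(4)⇒(1)⇔(2) bounds the relation type and $\operatorname{reg}G_{\mathfrak q}(A)$ uniformly.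

**Corollary 12.1.**

* Each of the three uniform bounds exists if and only if $\operatorname{depth}\hat A_{\mathfrak p}=d-\dim\hat A/\mathfrak p$ for every prime $\mathfrak p$ of $\hat A$ with $\dim\hat A/\mathfrak p\ge2$. If $\hat A$ is equidimensional, this says exactly that the non-Cohen–Macaulay locus of $\hat A$ has dimension $\le1$.
* All three bounds exist whenever $d\le2$.
* For every $d\ge3$ and every field $k$ all three bounds fail for the $d$-dimensional ring $A=k[[X_1,\dots,X_d,W]]/(W^2,WX_3,\dots,WX_d)$.

*Proof.* The first sentence is Theorem 2.1. If $\hat A$ is equidimensional then, $\hat A$ being catenary, $d-\dim\hat A/\mathfrak p=\dim\hat A_{\mathfrak p}$ for all $\mathfrak p$, so the condition says that $\hat A_{\mathfrak p}$ is Cohen–Macaulay whenever $\dim\hat A/\mathfrak p\ge2$. The second item holds because $\dim\hat A/\mathfrak a\le d-1$ (Section 2). For the third, $A$ is complete, and $A/(W)=k[[X_1,\dots,X_d]]$ with $W$ nilpotent, so $\dim A=d$. Further $A=k[[X_1,\dots,X_d]]\oplus k[[X_1,X_2]]W$, so $\mathfrak p=(X_3,\dots,X_d,W)=\operatorname{Ann}(W)$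 is a prime with $\dim A/\mathfrak p=2$. The element $W\in A_{\mathfrak p}$ is nonzero and killed by $\mathfrak p$, so $\operatorname{depth}A_{\mathfrak p}=0<d-2$, and condition (4) fails. ∎
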